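# Graphs $G$ for which $\chi_\ell(G)+\chi_\ell(\overline G)$ has order $\sqrt n$

## 1. The main theorem and what it says

Write $F\sqcup F'$ for the disjoint union of two graphs, and $F\vee F'$ for their join, that is, the disjoint union together with all edges between the two parts. Write $\overline G$ for the complement, and $\chi_\ell$ for the list chromatic number (its definition is recalled below).

**Theorem 1.** Let $G_0=K_1$ and $G_p=(G_{p-1}\vee G_{p-1})\sqcup(G_{p-1}\vee G_{p-1})$ for $p\ge 1$. Then $G_p$ has order $n=4^p$, and
$$\chi_\ell(G_p)\le 640\cdot 2^p,\qquad \chi_\ell(\overline{G_p})\le 640\cdot 2^p .$$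
Hence $\chi_\ell(G_p)+\chi_\ell(\overline{G_p})\le 1280\sqrt n$. Moreover, for every $n\ge1$ some graph $G$ of order $n$ satisfies $\chi_\ell(G)+\chi_\ell(\overline G)\le 2560\sqrt n$.

Here is what this means. The number $\chi_\ell(G)$ is the smallest $k$ such that, whenever an adversary gives each vertex $v$ a list $L(v)$ of $k$ admissible colors, we can pick a color from each list so that adjacent vertices get different colors. A sparse graph has small $\chi_\ell$, but its complement is dense and has large $\chi_\ell$. So it is natural to study the sum $\chi_\ell(G)+\chi_\ell(\overline G)$. It is never more than $n+1$ (Erdős, Rubin, Taylor). We ask how *small* it can be.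

The survey "Graph Colorings With Local Constraints — A Survey" gives graphs for which the sum is $O(\sqrt{n\log n})$. It states as an open problem whether the factor $\sqrt{\log n}$ is necessary, or whether perhaps the sum can be at most $c\sqrt n$ for an infinite sequence of graphs. Theorem 1 says that $c\sqrt n$ is possible, with explicit graphs, and for every order $n$. We will see in Section 3 that the sum is always at least $2\sqrt n$, so the order $\sqrt n$ cannot be improved.

The same method gives two further results, which we also prove.

**Theorem 2.** Let $k\ge1$ and let $x_1,\dots,x_k\ge 1$ be reals with $\prod_i x_i\ge n$. Then $E(K_n)$ can be partitioned into graphs $G_1,\dots,G_k$ on the vertex set of $K_n$ with $\chi_\ell(G_i)\le 640k\,x_i$ for all $i$. Conversely, every partition of $E(K_n)$ into $k$ graphs on the vertex set of $K_n$ satisfies $\prod_i\chi_\ell(G_i)\ge n$, so $\sum_i\chi_\ell(G_i)\ge k\,n^{1/k}$. In particular: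

* the minimum of $\sum_i\chi_\ell(G_i)$ is $\Theta_k(n^{1/k})$;
* for all integers $1\le x\le n$,
$$\frac nx\ \le\ \min\{\chi_\ell(\overline G): |V(G)|=n,\ \chi_\ell(G)\le x\}\ \le\ 1280^2\,\frac nx .$$

**Theorem 3.** Let $f(n)=\min\{\chi_\ell(G)+\chi_\ell(\overline G):|V(G)|=n\}$. Then $\lim_{n\to\infty}f(n)/\sqrt n$ exists and is a finite number $\lambda\ge2$.

The value of $\lambda$ is not determined here.

## 2. Choosability, joins and complements

**Definition.** For an integer $a\ge1$, a graph is *$a$-choosable* if it can be properly colored from any lists of size at least $a$. We may always throw colors away, so it is enough to handle lists of size exactly $a$. Thus $\chi_\ell(F)\le a$ if and only if $F$ is $a$-choosable.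

We use the following facts freely.

* If $F$ is $a$-choosable, it is $a'$-choosable for all $a'\ge a$.
* An induced subgraph of an $a$-choosable graph is $a$-choosable: give the missing vertices arbitrary lists, color, and restrict.
* A disjoint union of $a$-choosable graphs is $a$-choosable: color each part separately.
* $\chi(F)\le\chi_\ell(F)$, because the lists may all be equal.
* $\chi_\ell(K_t)=t$: with lists of size $t$ we color greedily, and $\chi(K_t)=t$.
* $\overline{F\vee F'}=\overline F\sqcup\overline{F'}$ and $\overline{F\sqcup F'}=\overline F\vee\overline{F'}$.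

We write $F^{\vee s}$ for the join of $s$ copies of $F$.

**Example ($\chi_\ell$ can exceed $\chi$).** Take $K_{2,4}$. Give the two vertices on the small side the lists $\{1,2\}$ and $\{3,4\}$, and the four vertices on the other side the lists $\{1,3\},\{1,4\},\{2,3\},\{2,4\}$. Whatever we choose on the small side is a pair $x\in\{1,2\}$, $y\in\{3,4\}$, and the vertex with list $\{x,y\}$ then has no color left. So $K_{2,4}$ is not $2$-choosable, although $\chi(K_{2,4})=2$.

The example points to the feature of joins that we will use. In a proper coloring of $F\vee F'$, no color appears on both sides. So to color a join from lists is to *split the palette* into two parts, reserve one part for each side, and color each side from what remains of its lists. The difficulty is to find one split that is good for all vertices at once.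

Finally, we need a textbook tail bound, with its short proof.

**Chernoff bound.** If $X\sim\mathrm{Bin}(b,q)$ has mean $\mu=bq$ and $0<\delta<1$, then $P(X\le(1-\delta)\mu)\le e^{-\delta^2\mu/2}$.

*Proof.* Let $\tau>0$ with $e^{-\tau}=1-\delta$. Then $E e^{-\tau X}=(1-q+qe^{-\tau})^b=(1-q\delta)^b\le e^{-\delta\mu}$. By Markov's inequality,
$$P(X\le(1-\delta)\mu)\le e^{\tau(1-\delta)\mu}\,E e^{-\tau X}\le e^{-\mu g(\delta)},\qquad g(\delta)=\delta+(1-\delta)\ln(1-\delta).$$
Since $g(0)=0$ and $g'(\delta)=-\ln(1-\delta)\ge\delta$, we get $g(\delta)\ge\delta^2/2$. $\square$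

## 3. The bound $2\sqrt n$ from below, and orders up to four

**Proposition 4.** If $E(K_n)$ is partitioned into graphs $G_1,\dots,G_k$ on $V(K_n)$, then $\prod_i\chi_\ell(G_i)\ge\prod_i\chi(G_i)\ge n$, and so $\sum_i\chi_\ell(G_i)\ge k\,n^{1/k}$. In particular, every graph $G$ of order $n$ satisfies $\chi_\ell(G)\,\chi_\ell(\overline G)\ge n$ and $\chi_\ell(G)+\chi_\ell(\overline G)\ge2\sqrt n$.

*Proof.* Let $c_i$ be a proper coloring of $G_i$ with $\chi(G_i)$ colors. The map $v\mapsto(c_1(v),\dots,c_k(v))$ is injective: two distinct vertices are adjacent in some $G_i$, and there $c_i$ separates them. So $n\le\prod_i\chi(G_i)\le\prod_i\chi_\ell(G_i)$. The bound on the sum is AM–GM. The last sentence is the case $k=2$, $G_1=G$, $G_2=\overline G$. $\square$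

This is the converse part of Theorem 2. Now we find $f$ by hand for small $n$.

* $n=1$: $f(1)=1+1=2$.
* $n=2$: the only choice up to complement is $K_2$, so $f(2)=2+1=3$.
* $n=3$: the two numbers have product at least $3$, so their sum is at least $4$. The path on three vertices is a tree with an edge, so its list chromatic number is $2$ (color outward from a root). Its complement is $K_2\sqcup K_1$, also with list chromatic number $2$. So $f(3)=4$.
* $n=4$: $f(4)\ge2\sqrt4=4$. The graph $G_1=K_2\sqcup K_2$ has $\chi_\ell=2$. Its complement is the cycle $C_4=K_{2,2}$, with sides $\{u_1,u_2\}$ and $\{w_1,w_2\}$. Let lists of size $2$ be given. If $L(u_1)$ and $L(u_2)$ share a color $c$, use $c$ on both; each $w_j$ still has a color. If they are disjoint, there are four possible color pairs for $(u_1,u_2)$, forming four different $2$-sets. A vertex $w_j$ is blocked only if the pair equals $L(w_j)$. So at most two pairs are bad, and we use another. Hence $\chi_\ell(C_4)=2$ and $f(4)=4$.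

So the first graph in the sequence of Theorem 1 after $K_1$ meets the lower bound exactly. For ordinary coloring the whole sequence does. We have $\chi(F\vee F')=\chi(F)+\chi(F')$ and $\chi(F\sqcup F')=\max(\chi(F),\chi(F'))$, so $\chi(G_p)=2\chi(G_{p-1})=2^p$. In the same way $\chi(\overline{G_p})=2^p$, since $\overline{G_p}$ is the join of two copies of $\overline{G_{p-1}}\sqcup\overline{G_{p-1}}$. Theorem 1 therefore says that passing to lists costs these graphs at most the constant factor $640$. Greedy coloring would not show this: $G_p$ is regular of degree $d_p=d_{p-1}+4^{p-1}=(4^p-1)/3$, which is about $n/3$.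

## 4. Complete multipartite graphs lose a logarithm

For ordinary coloring there is a simpler graph with sum exactly $2\sqrt n$ when $n$ is a square: the complete multipartite graph with $\sqrt n$ classes of size $\sqrt n$. It is sensible to try complete multipartite graphs for lists as well.

Let $G$ be complete $r$-partite with all classes of size $t$, $n=rt$. The complement is $rK_t$, and $\chi_\ell(rK_t)=t$. For $G$ itself, let lists of size $k$ be given, and assign each color independently and uniformly to one of the $r$ classes. A class has no edges inside, so a vertex needs just one color from its list to be assigned to its own class. This fails with probability $(1-1/r)^k\le e^{-k/r}$. There are $n$ vertices, so if $k>r\ln n$, some assignment serves all of them. Hence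
$$\chi_\ell(G)+\chi_\ell(\overline G)\le (r\ln n+1)+t .$$
With $r\approx\sqrt{n/\ln n}$ and $t\approx\sqrt{n\ln n}$ this is $O(\sqrt{n\log n})$, the bound quoted in the survey. To reach $O(\sqrt n)$ we would have to remove the factor $\ln n$ next to $r$. That is impossible for these graphs.

**Proposition 5.** (a) For all large $m$, the complete $m$-partite graph with classes of size $m$ has list chromatic number greater than $\lfloor\frac18m\ln m\rfloor$. (b) For every constant $c$, only finitely many $n$ admit a complete multipartite graph $G$ of order $n$ with classes of equal size and $\chi_\ell(G)+\chi_\ell(\overline G)\le c\sqrt n$.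

*Proof.* (a) Let $k=\lfloor\frac18m\ln m\rfloor$, take a palette of $2k$ colors, and give each vertex an independent uniformly random $k$-subset of it. If a proper coloring exists, the color sets used on different classes are disjoint, so some class uses at most $q=\lfloor 2k/m\rfloor\le\frac14\ln m$ colors. Then there is a $q$-set $C$ of colors that meets every list in this class.

Fix a class and a $q$-set $C$. A random $k$-set misses $C$ with probability
$$\binom{2k-q}{k}\Big/\binom{2k}{k}=\prod_{j=0}^{q-1}\frac{k-j}{2k-j}\ge 3^{-q}\ge m^{-(\ln3)/4}\ge m^{-1/2}.$$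
Here each factor is at least $\frac{k-q}{2k-q}\ge\frac13$, because $q\le k/2$ when $m\ge4$. So all $m$ lists in the class meet $C$ with probability at most $(1-m^{-1/2})^m\le e^{-\sqrt m}$. The number of pairs (class, $C$) is at most $m(2k)^q\le m\,(m^2)^{(\ln m)/4}=m\,e^{(\ln m)^2/2}$. Since $m\,e^{(\ln m)^2/2-\sqrt m}\to0$, for large $m$ some choice of lists of size $k$ admits no proper coloring.

(b) Let $G$ have $r$ classes of size $t$, with sum at most $c\sqrt n$. Since $K_r\subseteq G$ and $K_t\subseteq\overline G$, we have $r,t\le c\sqrt n$, and $rt=n$ gives $r,t\ge\sqrt n/c$. Put $m=\lceil\sqrt n/c\rceil\le\min(r,t)$. Then $G$ contains the graph of (a) as an induced subgraph, so for large $n$ we get $\chi_\ell(G)\ge\frac18m\ln m\ge\frac{\sqrt n}{8c}\ln\frac{\sqrt n}{c}$. This exceeds $c\sqrt n$ once $\ln(\sqrt n/c)>8c^2$, a contradiction. $\square$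

So the graph must change, and it helps to see where the logarithm enters. In the argument above, lists of length $k$ are cut down to what is reserved for a single class, with $k/r$ colors left on average and one color needed. A random number with a small mean is often zero, and the union bound over $n$ vertices forces $k/r\ge\ln n$.

Compare this with a split that starts from long lists. If a list has length about $2a$ and each color goes to one of two sides at random, a vertex keeps $a$ on average, with fluctuations of order $\sqrt a$. To control $N$ vertices at once we must allow fluctuations of order $\sqrt{a\ln N}$, which is a *relative* loss of order $\sqrt{(\ln N)/a}$. This is small as soon as $a$ is much larger than $\ln N$.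

The complete multipartite graph arises by taking all disjoint unions first (in the complement, all joins first). When its first join is made, the pieces need only $a=1$ color, but they already have many vertices. So *alternate* joins and unions. If at stage $p$ the graph has $4^p$ vertices and choosability about $2^p$, then $\ln N$ is about $p$, while $a$ is about $2^p$. The relative losses are of order $\sqrt{p/2^p}$, and their sum converges. The product of all loss factors then stays bounded, and this is exactly what the graphs $G_p$ achieve. The complement alternates joins and unions too, so it enjoys the same bound.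

## 5. Splitting lists over a join

**Lemma 6.** Let $F$ be an $a$-choosable graph on $N$ vertices, $s\ge2$ an integer, $0<\eta\le1$, and suppose
$$\eta^2a>4\ln(sN).$$
Then $F^{\vee s}$ is $\lceil s(1+\eta)a\rceil$-choosable.

Without any loss one would hope for $sa$; the factor $1+\eta$ is the price of the random split.

*Proof.* **Step 1: split the palette at random.** Put $b=\lceil s(1+\eta)a\rceil$ and let lists of size exactly $b$ be given on $F^{\vee s}$. Assign each color that occurs in some list independently and uniformly to one of the $s$ copies of $F$. For a vertex $v$ in copy $i$, let $X_v$ be the number of colors of $L(v)$ assigned to copy $i$. Then $X_v\sim\mathrm{Bin}(b,1/s)$, with mean $\mu=b/s\ge(1+\eta)a$.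

**Step 2: bound the chance that a vertex keeps fewer than $a$ colors.** Let $\delta=\eta/(1+\eta)$, so that $1-\delta=1/(1+\eta)$ and $(1-\delta)\mu\ge a$. By the Chernoff bound,
$$P(X_v<a)\le P(X_v\le(1-\delta)\mu)\le\exp\Big(-\frac{\eta^2\mu}{2(1+\eta)^2}\Big)\le\exp\Big(-\frac{\eta^2a}{2(1+\eta)}\Big)\le e^{-\eta^2a/4}<\frac1{sN}.$$
The third inequality uses $\mu\ge(1+\eta)a$, the fourth uses $\eta\le1$, and the last is the hypothesis.

**Step 3: color.** There are $sN$ vertices, so with positive probability $X_v\ge a$ for all of them. Fix such an assignment. In each copy of $F$, every vertex has at least $a$ colors reserved for that copy, so the copy can be colored from its reserved colors. Different copies use disjoint color sets, so the edges between copies cause no conflict. $\square$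

Two remarks on using the lemma. It says nothing about very short lists: for $F=K_1$, $a=1$, $s=2$ the hypothesis reads $\eta^2>4\ln2\approx2.77$, which is incompatible with $\eta\le1$. We avoid this by starting wastefully. The graph $K_1$ is also $42k$-choosable, and we declare its choosability to be $a_0=42k$; this only affects the constant. Secondly, $a$ is any number for which $F$ is $a$-choosable, not necessarily $\chi_\ell(F)$, so we can work with upper bounds alone.

## 6. The sequence $a_p$ and its bounded total loss

For an integer $k\ge1$ define
$$a_0=42k,\qquad\eta_p=\tfrac38\,2^{-p/4},\qquad a_p=\lceil2(1+\eta_p)a_{p-1}\rceil\quad(p\ge1).$$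
The number $a_p$ is the choosability we are allowed after $p$ joins of two copies each. We need $\eta_p$ large enough for Lemma 6 to apply, yet with $\sum\eta_p$ finite. Any decay somewhat slower than $2^{-p/2}$ would do, and we take $2^{-p/4}$. Clearly $0<\eta_p\le1$ and $a_p\ge 2^pa_0=42k\,2^p$.

**Lemma 7.** For the sequence just defined:

(i) $\eta_p^2a_{p-1}>4\ln(2^{kp})$ for all $p\ge1$;

(ii) $a_p\le320k\cdot2^p$ for all $p\ge0$.

*Proof.* **Step 1: the hypothesis of the splitting lemma holds at every stage.** For (i),
$$\eta_p^2a_{p-1}\ge\tfrac9{64}\,2^{-p/2}\cdot42k\cdot2^{p-1}=2.953125\,k\,2^{p/2},\qquad 4\ln(2^{kp})=(4\ln 2)\,kp\le2.77259\,kp.$$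
Since $2.953125\cdot 0.93887>2.77259$, it suffices that $2^{p/2}/p>0.93887$. For $p=1,2,3,4$ the ratio $2^{p/2}/p$ is at least $1.414,\ 1,\ 0.9428,\ 1$ respectively. Passing from $p$ to $p+1$ multiplies it by $\sqrt2\,p/(p+1)$, which is greater than $1$ for $p\ge3$. So from $p=3$ on it increases, and the inequality holds for all $p\ge1$.

**Step 2: the losses multiply to a constant.** For (ii), write
$$a_p\le2(1+\eta_p)a_{p-1}+1=2a_{p-1}\Big(1+\eta_p+\frac1{2a_{p-1}}\Big),\qquad\frac1{2a_{p-1}}\le\frac{2^{-(p-1)}}{84k}.$$
Use $1+z\le e^z$ and multiply over all steps. Since $\sum_{j\ge1}2^{-(j-1)}/(84k)=1/(42k)$,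
$$a_p\le42k\,2^p\exp\Big(\tfrac38\sum_{j\ge1}2^{-j/4}+\frac1{42k}\Big).$$
The geometric series equals $1/(2^{1/4}-1)<5.29$, so the exponent is less than $1.99+0.03=2.02$. Finally $42\,e^{2.02}<320$ (in fact $e^{2.02}<7.54$ and $42\cdot7.54<317$). $\square$

## 7. Proof of Theorem 1: $G_p$ and its complement together

Take the sequence of Section 6 with $k=2$. So $a_0=84$, and Lemma 7 reads $\eta_p^2a_{p-1}>4\ln4^p$ and $a_p\le640\cdot2^p$. The order of $G_p$ is $4^p$, since each step multiplies it by $4$.

**Step 1: both graphs are $a_p$-choosable.** We use induction on $p$. For $p=0$ both graphs are $K_1$, which is $84$-choosable. Let $p\ge1$.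

For $G_p$: by induction $G_{p-1}$ is $a_{p-1}$-choosable, and it has $4^{p-1}$ vertices. Since $\eta_p^2a_{p-1}>4\ln4^p\ge4\ln(2\cdot4^{p-1})$, Lemma 6 with $s=2$ and $\eta=\eta_p$ applies, and $G_{p-1}\vee G_{p-1}$ is $a_p$-choosable. The graph $G_p$ is a disjoint union of two copies of this graph, so it is $a_p$-choosable.

For $\overline{G_p}$: by the complement rules,
$$\overline{G_p}=\overline{G_{p-1}\vee G_{p-1}}\vee\overline{G_{p-1}\vee G_{p-1}}=F\vee F,\qquad F=\overline{G_{p-1}}\sqcup\overline{G_{p-1}}.$$
By induction $F$ is $a_{p-1}$-choosable, and it has $2\cdot4^{p-1}$ vertices. Since $\eta_p^2a_{p-1}>4\ln4^p=4\ln(2|V(F)|)$, Lemma 6 with $s=2$ and $\eta=\eta_p$ shows that $\overline{G_p}$ is $a_p$-choosable.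

**Step 2: powers of four.** By Lemma 7(ii), $\chi_\ell(G_p)$ and $\chi_\ell(\overline{G_p})$ are at most $640\cdot2^p$. With $n=4^p$ the sum is at most $1280\cdot2^p=1280\sqrt n$.

**Step 3: all orders.** Given $n\ge1$, choose $p\ge0$ minimal with $n\le4^p$. If $p\ge1$, then $4^{p-1}<n$, so $2^p<2\sqrt n$; if $p=0$, then $n=1$ and $2^0<2$. Let $G$ be an induced subgraph of $G_p$ on $n$ vertices. Then $\overline G$ is an induced subgraph of $\overline{G_p}$, and
$$\chi_\ell(G)+\chi_\ell(\overline G)\le1280\cdot2^p\le2560\sqrt n.\qquad\blacksquare$$

## 8. Proof of Theorem 2: doubling in $k$ colors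

A graph and its complement partition $E(K_n)$ into two graphs. The step $G\mapsto(G\vee G)\sqcup(G\vee G)$ is really two moves: one join for $G$, then one join for $\overline G$. We make each move separately, for $k$ graphs, and as many times for each as we like.

**Definition.** A *decomposition* of order $N$ is a partition of $E(K_N)$ into graphs $G_1,\dots,G_k$ on $V(K_N)$. *Doubling in color $i$* means taking two disjoint copies of the decomposition and putting all $N^2$ cross pairs into $G_i$. The result is a decomposition of order $2N$: $G_i$ becomes $G_i\vee G_i$, and $G_j$ becomes $G_j\sqcup G_j$ for $j\ne i$.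

**Example.** Let $k=3$, start from $K_1$, and double once in each of the colors $1,2,3$, in this order. Then $G_1=4K_2$, $G_2=2K_{2,2}$ and $G_3=K_{4,4}$, with $4+8+16=28=\binom82$ edges, as it should be. For $k=2$, doubling alternately in colors $1,2,1,2,\dots$, each $p$ times, makes the first graph equal to $G_p$ of Theorem 1.

**Step 1: the order of the doublings.** Let $e_i=\lceil\log_2x_i\rceil\ge0$, the number of times color $i$ must be doubled. Start from $K_1$. In phase $p=1,2,\dots,\max_ie_i$, go through $i=1,\dots,k$ in order, and double in color $i$ if $e_i\ge p$. The colors take turns for the reason found in Section 4. If one color were finished before another began, the first join in the second color would meet a large order $N$ and an $a$ still at its starting value.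

**Step 2: the invariant.** Let $(a_p)$ be the sequence of Section 6 for this $k$. We claim that at any time, if color $i$ has been doubled $f_i$ times so far, then $G_i$ is $a_{f_i}$-choosable. At the start all $f_i=0$ and $K_1$ is $a_0$-choosable.

Consider a doubling in color $i$ in phase $p$. Then $e_i\ge p$, so color $i$ was doubled in each of the phases $1,\dots,p-1$, and just before the move $f_i=p-1$. For $j\ne i$, color $j$ has been doubled at most once in each of the phases $1,\dots,p$, so $f_j\le p$. The current order is therefore
$$N=2^{\sum_jf_j}\le2^{(p-1)+(k-1)p}=2^{kp-1},\qquad\text{that is, }2N\le2^{kp}.$$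
By Lemma 7(i), $\eta_p^2a_{p-1}>4\ln(2^{kp})\ge4\ln(2N)$. So Lemma 6 with $s=2$, $\eta=\eta_p$ shows that the new graph $G_i\vee G_i$ is $a_p$-choosable. For $j\ne i$ the new $G_j$ is a disjoint union of two copies of the old one, and keeps its choosability. The invariant holds after the move.

**Step 3: the construction has the required size.** At the end the order is $2^{\sum e_i}\ge\prod x_i\ge n$. Since $2^{e_i}<2x_i$, Lemma 7(ii) gives $\chi_\ell(G_i)\le320k\,2^{e_i}\le640k\,x_i$. Restricting all $G_i$ to $n$ of the vertices gives a partition of $E(K_n)$ with the same bounds.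

**Step 4: the converse and the minimum of the sum.** The converse is Proposition 4. Taking $x_i=n^{1/k}$ for all $i$ in the construction gives $\sum_i\chi_\ell(G_i)\le k\cdot640k\,n^{1/k}=640k^2n^{1/k}$. Together with the lower bound $k\,n^{1/k}$, the minimum of the sum is $\Theta_k(n^{1/k})$.

**Step 5: the trade-off between a graph and its complement.** Let $1\le x\le n$ be an integer. If $\chi_\ell(G)\le x$, Proposition 4 gives $\chi_\ell(\overline G)\ge n/x$; this is the lower bound. For the upper bound there are two cases.

* If $x<1280$, let $G$ be edgeless. Then $\chi_\ell(G)=1\le x$ and $\chi_\ell(\overline G)=n\le1280\,n/x\le1280^2\,n/x$.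
* If $x\ge1280$, use the construction with $k=2$, $x_1=x/1280\ge1$ and $x_2=1280\,n/x\ge1$, whose product is $n$. Here $640k=1280$, and $G_2$ is the complement of $G=G_1$. So $\chi_\ell(G)\le1280x_1=x$ and $\chi_\ell(\overline G)\le1280x_2=1280^2\,n/x$. $\blacksquare$

## 9. Proof of Theorem 3: the limit of $f(n)/\sqrt n$

The factor $640$ came from starting at $K_1$, where lists are short and splitting is expensive. Suppose instead that we start from a *large* graph $H$ for which $f(h)/\sqrt h$ is nearly as small as it ever gets. Its lists are already long, so all later splits together cost only a factor close to $1$. This carries the good value at $h$ to all larger orders, and forces the limit to exist. One new point arises: doublings alone reach only the orders $4^ih$, so we add one preliminary $s$-fold step to land close to any given $n$.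

**Step 1: preparations.** The function $f$ is nondecreasing: delete a vertex from a graph attaining $f(n+1)$; both it and its complement become induced subgraphs, so $f(n)\le f(n+1)$. By Proposition 4 and Theorem 1, $2\le f(n)/\sqrt n\le2560$. Let $\lambda=\liminf_{n\to\infty}f(n)/\sqrt n\in[2,2560]$. We must show that $\limsup f(n)/\sqrt n\le\lambda$. Fix $0<\varepsilon<1$ and put $R=\lceil1/\varepsilon\rceil$; then $R\ge2$.

**Step 2: choose the starting graph.** By the definition of $\lambda$ there are arbitrarily large $h$ with $f(h)\le(\lambda+\varepsilon)\sqrt h$. For such an $h$ let $H$ attain $f(h)$, and let $a=\chi_\ell(H)$, $b=\chi_\ell(\overline H)$, so $a+b=f(h)$. Both $a$ and $b$ are at most $(\lambda+1)\sqrt h$, and $ab\ge h$ by Proposition 4. So $a,b\ge\sqrt h/(\lambda+1)$. This grows faster than $\ln h$, so we can fix such an $h$, large enough that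
$$\varepsilon^2\min(a,b)>8\ln(4R^2h)+12.\tag{1}$$

**Step 3: choose the target order.** Let $n\ge R^2h$ and $u=\sqrt{n/h}\ge R$. Let $i\ge0$ be the integer with $R\le u/2^i<2R$, namely $i=\lfloor\log_2(u/R)\rfloor$, and put $s=\lceil u/2^i\rceil$. Then $R\le s\le2R$, and in particular $s\ge2$. Since $2^i\le u/R$,
$$u\le s2^i\le u+2^i\le u\Big(1+\frac1R\Big)\le(1+\varepsilon)u.\tag{2}$$
We construct a graph of order $s^24^ih$. By (2) this is at least $u^2h=n$.

**Step 4: the $s$-fold step.** Let $\Gamma_0$ be the disjoint union of $s$ copies of $H^{\vee s}$, a graph of order $s^2h$. Its complement is the $s$-fold join of the graph consisting of $s$ disjoint copies of $\overline H$. Since $s\le2R$, (1) gives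
$$\varepsilon^2\min(a,b)>4\ln(4R^2h)\ge4\ln(s^2h).$$
Apply Lemma 6 with $\eta=\varepsilon$ twice: to $F=H$, with $sN=sh\le s^2h$, and to $F$ equal to $s$ disjoint copies of $\overline H$, which is $b$-choosable and has $sN=s\cdot sh=s^2h$. The result is that $\Gamma_0$ is $A_0$-choosable and $\overline{\Gamma_0}$ is $B_0$-choosable, where $A_0=\lceil s(1+\varepsilon)a\rceil$ and $B_0=\lceil s(1+\varepsilon)b\rceil$.

**Step 5: the doublings.** For $p=1,\dots,i$ let $\Gamma_p=(\Gamma_{p-1}\vee\Gamma_{p-1})\sqcup(\Gamma_{p-1}\vee\Gamma_{p-1})$, of order $s^2h4^p$. Redefine, for this section, $\eta_p=\varepsilon2^{-p/4}$, and put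
$$A_p=\lceil2(1+\eta_p)A_{p-1}\rceil,\qquad B_p=\lceil2(1+\eta_p)B_{p-1}\rceil .$$
We claim that $\Gamma_p$ is $A_p$-choosable and $\overline{\Gamma_p}$ is $B_p$-choosable. As in Section 7, the step from $p-1$ to $p$ uses Lemma 6 twice with $s=2$ and $\eta=\eta_p$ in the lemma. For $\Gamma_p$ the join is $\Gamma_{p-1}\vee\Gamma_{p-1}$, with $2s^2h4^{p-1}$ vertices. For $\overline{\Gamma_p}$ it is the join of two copies of $\overline{\Gamma_{p-1}}\sqcup\overline{\Gamma_{p-1}}$, with $s^2h4^p$ vertices. So it suffices that
$$\eta_p^2\min(A_{p-1},B_{p-1})>4\ln(s^2h4^p).$$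
Since $A_{p-1}\ge2^{p-1}A_0\ge2^{p-1}a$, likewise $B_{p-1}\ge2^{p-1}b$, and $s^2\le4R^2$, it suffices that
$$\varepsilon^2\,2^{-p/2}\,2^{p-1}\min(a,b)>4\ln(4R^2h)+4p\ln4.\tag{3}$$
The sequence $p\,2^{-p/2}$ takes the values $0.707\ldots,\ 1,\ 1.0606\ldots$ at $p=1,2,3$. It decreases from $p=3$ on, because $(p+1)/(p\sqrt2)<1$ there. So $p\,2^{-p/2}<1.07$ for all integers $p\ge1$, and $4p\ln4\le4\ln4\cdot1.07\cdot2^{p/2}\le6\cdot2^{p/2}$. Hence the right side of (3) is at most $2^{p/2}\big(4\ln(4R^2h)+6\big)$. By (1) this is less than $2^{p/2}\cdot\frac12\varepsilon^2\min(a,b)$, which is the left side of (3). The claim follows by induction.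

**Step 6: the total loss.** For the initial step, $A_0\le s(1+\varepsilon)a+1=sa\big(1+\varepsilon+\frac1{sa}\big)\le sa\big(1+\varepsilon+\frac1a\big)$. For $p\ge1$,
$$A_p\le2A_{p-1}\Big(1+\eta_p+\frac1{2A_{p-1}}\Big)\le2A_{p-1}\Big(1+\varepsilon2^{-p/4}+\frac{2^{-p}}a\Big),$$
since $A_{p-1}\ge2^{p-1}a$. The rounding terms add up to at most $\frac1a+\sum_{p\ge1}\frac{2^{-p}}a=\frac2a$. Using $1+z\le e^z$,
$$A_i\le s2^ia\,\exp\Big(\varepsilon+\varepsilon\sum_{p\ge1}2^{-p/4}+\frac2a\Big)\le e^{8\varepsilon}s2^ia .$$
Here the series is less than $5.29$ and $1+5.29<7$. Moreover (1) gives $a>12/\varepsilon^2$, so $2/a<\varepsilon^2/6<\varepsilon$. In the same way $B_i\le e^{8\varepsilon}s2^ib$.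

**Step 7: conclusion.** The graph $\Gamma_i$ has order $s^24^ih\ge n$. By monotonicity of $f$, by Step 6, by (2), and by the choice of $h$,
$$f(n)\le f(s^24^ih)\le A_i+B_i\le e^{8\varepsilon}s2^i(a+b)\le e^{8\varepsilon}(1+\varepsilon)\sqrt{n/h}\;f(h)\le e^{8\varepsilon}(1+\varepsilon)(\lambda+\varepsilon)\sqrt n .$$
This holds for all $n\ge R^2h$, where $R$ and $h$ depend only on $\varepsilon$ (and $H$ is fixed). Hence
$$\limsup_{n\to\infty}\frac{f(n)}{\sqrt n}\le e^{8\varepsilon}(1+\varepsilon)(\lambda+\varepsilon)$$
for every $0<\varepsilon<1$. Letting $\varepsilon\to0$ gives $\limsup f(n)/\sqrt n\le\lambda=\liminf f(n)/\sqrt n$. So the limit exists and equals $\lambda\in[2,2560]$. $\blacksquare$
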